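\title{A game that is undetermined on the finite antichains of an Aronszajn tree}

\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$, player II answers with open sets $U_n$ such that $x_n\in\overline{U_n}$, and I wins if $\bigcup_n U_n$ is dense in $X$. We prove in ZFC that there is a $\sigma$-compact space, hence a Lindel\"of $\Sigma$-space, on which neither player has a winning strategy. The space consists of the finite antichains of an Aronszajn tree, with the topology inherited from a Cantor cube. Among the corresponding spaces for $\omega_1$-trees, the game is undetermined exactly when the tree is Aronszajn; otherwise II has a winning strategy.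
\end{abstract}

\section{The game and the question}

All spaces are assumed to be Tychonoff. The game $\Omega$ is played on a space $X$ by two players. At move $n\in\omega$, player I picks a point $x_n\in X$, and player II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. Player I wins the play if $\bigcup_{n\in\omega}U_n$ is dense in $X$; otherwise II wins. A strategy for a player is a rule that assigns that player's next move to each finite sequence of previous moves. It is winning if the player wins every play in which it is followed. The game is \emph{undetermined} on $X$ if neither player has a winning strategy. Since a strategy determines its owner's moves, we write a strategy of I as a function of II's moves and a strategy of II as a function of I's moves.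

Two cases are immediate. If $X$ is separable, then I wins by playing the points $d_0,d_1,\dots$ of a dense set: each $d_n$ lies in $\overline{U_n}$, so $\bigcup_nU_n$ is dense. If $X$ is discrete and uncountable, then II wins by answering $x_n$ with $\{x_n\}$.

The rule $x_n\in\overline{U_n}$ gives II more freedom than the stricter rule $x_n\in U_n$. The one-point compactification $X=\omega_1\cup\{\infty\}$ of the discrete space $\omega_1$ already shows this. Under the stricter rule, I plays $\infty$; the answer omits only finitely many points, and I plays these. Under the rule of $\Omega$, player II wins: she answers an isolated point $\alpha$ with $\{\alpha\}$, and she answers $\infty$ with a countably infinite set of isolated points. Such a set is open and has $\infty$ in its closure. After $\omega$ moves only countably many isolated points have been covered.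

A \emph{Lindel\"of $\Sigma$-space} is a continuous image of a space that admits a perfect map (a continuous closed surjection with compact fibers) onto a second countable space. Compact spaces and separable metrizable spaces are of this kind. On the separable ones I wins, and on the compact space just described II wins. This paper answers the following question.

\medskip
\noindent\textbf{Question} (\cite[Question 4.22]{game}). \emph{Is there, in ZFC, a Lindel\"of $\Sigma$-space on which $\Omega$ is undetermined?}
\medskip

The answer is yes. A space on which $\Omega$ is undetermined must be nonseparable. On the other hand, the countable chain condition works in favor of I: if it holds, then among the answers that a given strategy of II provides in a given position, countably many already have dense union. The space of finite antichains of an Aronszajn tree is nonseparable and satisfies the countable chain condition. These two properties alone do not make $\Omega$ undetermined, as an example in Section \ref{extremes} shows; the tree order has to be used as well. A single countable level $\delta$ of the tree decides the play. A player who knows the opponent's strategy can compute $\delta$ before the play begins, and this is enough to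 beat that strategy.

\section{Spaces of antichains and the main theorem}

Let $P$ be a partially ordered set. Elements $x,y\in P$ are \emph{comparable} if $x\le y$ or $y\le x$; in particular, $x$ is comparable with itself. An \emph{antichain} is a set whose distinct elements are pairwise incomparable. We identify subsets of $P$ with points of the Cantor cube $2^P$. Put
\[
K(P)=\{A\subset P: A\mbox{ is an antichain}\},\qquad D(P)=\{A\in K(P):A\mbox{ is finite}\},
\]
\[
K_\omega(P)=\{A\in K(P):|A|\le\omega\}.
\]
The set $K(P)$ is closed in $2^P$, because containing two given distinct comparable elements is an open condition. Hence $K(P)$ is compact.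

Let $D(P)\subset Y\subset K(P)$. For finite $F,G\subset P$ put
\[
[F;G]=\{A\in Y:F\subset A,\ A\cap G=\emptyset\},\qquad [F]=[F;\emptyset].
\]
These sets form a base of $Y$. If $A\in[F;G]$, then $F$ is an antichain disjoint from $G$. Conversely, if $F$ is a finite antichain disjoint from $G$, then $F$ itself is a point of $[F;G]$, since $D(P)\subset Y$. Thus
\begin{equation}\label{nonempty}
[F;G]\neq\emptyset\iff F\mbox{ is an antichain and }F\cap G=\emptyset .
\end{equation}
Since $[F;G]\cap[F';G']=[F\cup F';G\cup G']$, it follows that
\begin{equation}\label{meet}
[F;G]\cap[F';G']\ne\emptyset\iff F\cup F'\mbox{ is an antichain disjoint from }G\cup G'.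
\end{equation}
In particular, $[\{x\}]$ and $[\{y\}]$ are disjoint if $x\neq y$ are comparable.

A \emph{tree} is a partially ordered set $T$ in which the predecessors of each element $t$ are well-ordered; their order type is the \emph{height} $\mathrm{ht}(t)$. For $\alpha\le\mathrm{ht}(t)$, let $t|\alpha$ be the unique $s\le t$ with $\mathrm{ht}(s)=\alpha$. Let
\[
T_\delta=\{t:\mathrm{ht}(t)=\delta\},\quad T_{<\delta}=\{t:\mathrm{ht}(t)<\delta\},\quad T_{\le\delta}=\{t:\mathrm{ht}(t)\le\delta\}.
\]
Two elements below a common element are comparable. If $\mathrm{ht}(s)<\mathrm{ht}(t)$ and $s,t$ are comparable, then $s<t$. Distinct elements of one level are incomparable. An \emph{$\omega_1$-tree} is a tree of height $\omega_1$ with all levels countable. For such a tree, $T_{<\delta}$ and $T_{\le\delta}$ are countable for every $\delta<\omega_1$. An \emph{Aronszajn tree} is an $\omega_1$-tree with no uncountable chain. Such trees exist in ZFC (Aronszajn; Kurepa 1935).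

\begin{theorem}\label{main}
Let $T$ be an $\omega_1$-tree and $D(T)\subset Y\subset K_\omega(T)$.
\begin{enumerate}
\item[(1)] If $T$ is Aronszajn, then $\Omega$ is undetermined on $Y$.
\item[(2)] If $T$ is not Aronszajn, then II has a winning strategy in $\Omega$ on $Y$.
\end{enumerate}
Thus $\Omega$ is undetermined on $Y$ if and only if $T$ is Aronszajn.
\end{theorem}

\begin{corollary}\label{answer}
If $T$ is an Aronszajn tree, then $D(T)$ is a $\sigma$-compact zero-dimensional Tychonoff space, hence a Lindel\"of $\Sigma$-space, and $\Omega$ is undetermined on $D(T)$. In particular, ZFC proves that there is a Lindel\"of $\Sigma$-space on which $\Omega$ is undetermined.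
\end{corollary}

\begin{proof}
As a subspace of $2^T$, the space $D(T)$ is zero-dimensional and Tychonoff. Put $D_n=\{A\in D(T):|A|\le n\}$. A subset of $T$ fails to be in $D_n$ if and only if it contains at least $n+1$ elements or two distinct comparable elements, and both conditions are open in $2^T$. So $D_n$ is closed in $2^T$, hence compact, and $D(T)=\bigcup_nD_n$. This space is a continuous image of the topological sum $\bigoplus_nD_n$. The map that sends the $n$th summand to $n$ is a perfect map from the sum onto the countable discrete space $\omega$. So $D(T)$ is a Lindel\"of $\Sigma$-space. Now apply Theorem \ref{main}(1) with $Y=D(T)$.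
\end{proof}

\section{Two extreme orders and the countable chain condition}\label{extremes}

To see what the order on $P$ does in the game, consider $D(P)$ when $P$ is $\omega_1$ with all elements comparable, and when $P$ is $\omega_1$ with no two distinct elements comparable. Between the two examples we prove two lemmas on the countable chain condition, which are also used in the proof of Theorem \ref{main}(1).

\subsection*{A chain: II wins}
Let $P$ be $\omega_1$ with its usual order. The antichains are $\emptyset$ and the singletons. Each $\{\alpha\}$ is isolated, since $[\{\alpha\}]=\{\{\alpha\}\}$. The basic neighborhoods of $\emptyset$ are the sets $[\emptyset;G]$, whose complements are finite. So $D(P)$ is the one-point compactification of the discrete space $\omega_1$, with $\emptyset$ as the point at infinity, and we saw that II wins. In the present notation, II answers $\emptyset$ with $\bigcup_{n}[\{\alpha_n\}]$ for distinct $\alpha_n$. Such moves commit II only to countably many nodes of the chain, and the sets $[\{\alpha\}]$ with $\alpha$ above all these nodes are never touched.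

\subsection*{The countable chain condition}
The space above has uncountably many pairwise disjoint nonempty open sets. A space is \emph{ccc} if every disjoint family of nonempty open sets is countable. The next two lemmas give a sufficient condition for $Y$ to be ccc and the consequence that we use.

\begin{lemma}\label{ccc}
Let $P$ be a partially ordered set such that
\begin{enumerate}
\item[$(*)$] every uncountable family of pairwise disjoint nonempty finite subsets of $P$ has distinct members $S,S'$ such that every $x\in S$ is incomparable with every $y\in S'$.
\end{enumerate}
If $D(P)\subset Y\subset K(P)$, then $Y$ is ccc.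
\end{lemma}

\begin{proof}
Otherwise there are nonempty, pairwise disjoint basic sets $[F_\alpha;G_\alpha]$, $\alpha<\omega_1$. The pairs $(F_\alpha,G_\alpha)$ are distinct, and a given finite set has only finitely many representations as $F\cup G$. So after thinning we may assume that the sets $F_\alpha\cup G_\alpha$ are distinct. By the $\Delta$-system lemma we may thin again so that $(F_\alpha\cup G_\alpha)\cap(F_\beta\cup G_\beta)$ is the same finite set $\Delta$ for all $\alpha\ne\beta$. Since $\Delta$ has finitely many subsets, a final thinning makes $F_\alpha\cap\Delta$ independent of $\alpha$.

The sets $F_\alpha\setminus\Delta$ are pairwise disjoint. We choose $\alpha\neq\beta$ such that every element of $F_\alpha\setminus\Delta$ is incomparable with every element of $F_\beta\setminus\Delta$. If some $F_\alpha\setminus\Delta$ is empty, then this $\alpha$ and any $\beta\ne\alpha$ will do. Otherwise use $(*)$.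

The set $F_\alpha\cup F_\beta$ is an antichain. Indeed, let $x\in F_\alpha$ and $y\in F_\beta$ be distinct. If both are outside $\Delta$, they are incomparable by the choice of $\alpha,\beta$. If $x\in\Delta$, then $x\in F_\alpha\cap\Delta=F_\beta\cap\Delta$, so $x$ and $y$ lie in the antichain $F_\beta$. If $y\in\Delta$, then in the same way both lie in $F_\alpha$. Moreover, an element $x$ of $F_\alpha\cap G_\beta$ would lie in $\Delta$, hence in $F_\alpha\cap\Delta=F_\beta\cap\Delta$, which contradicts $F_\beta\cap G_\beta=\emptyset$. By symmetry $F_\beta\cap G_\alpha=\emptyset$. By (\ref{meet}), $[F_\alpha;G_\alpha]$ meets $[F_\beta;G_\beta]$, a contradiction.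
\end{proof}

\begin{lemma}\label{subfamily}
If $\mathcal U$ is a family of open sets in a ccc space, then there is a countable $\mathcal U'\subset\mathcal U$ such that $\bigcup\mathcal U'$ is dense in $\bigcup\mathcal U$.
\end{lemma}

\begin{proof}
Take a maximal disjoint family $\mathcal V$ of nonempty open sets each contained in a member of $\mathcal U$. It is countable. For each $V\in\mathcal V$ put one $U\in\mathcal U$ with $V\subset U$ into $\mathcal U'$. If $\bigcup\mathcal U'$ were not dense in $\bigcup\mathcal U$, some nonempty open subset of a member of $\mathcal U$ would be disjoint from $\bigcup\mathcal U'\supset\bigcup\mathcal V$, contrary to maximality.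
\end{proof}

\subsection*{No relations: I wins}
Let $P$ be $\omega_1$ with the trivial order, so $D(P)$ is the space of all finite subsets of $\omega_1$. Condition $(*)$ holds trivially, so $D(P)$ is ccc. It is not separable: a countable set of points uses only countably many elements of $\omega_1$ and misses $[\{\alpha\}]$ for all other $\alpha$. Nevertheless I has a winning strategy. The idea is that the part of a basic set that matters for density lies in the countable set of coordinates that II's answers use, and I can treat these coordinates as they appear.

After each answer $U_n$, player I uses Lemma \ref{subfamily} to fix a countable family $\mathcal B_n$ of nonempty basic sets $[F;H]\subset U_n$ whose union is dense in $U_n$. Let $S_n$ be the countable set of elements of $\omega_1$ that occur in these $F$ and $H$. For each $m$, once $S_0,\dots,S_{m-1}$ are known, I enumerates as $(p_{m,i})_{i\in\omega}$, possibly with repetitions, all pairs $(R,G)$ of disjoint finite subsets of $S_0\cup\dots\cup S_{m-1}$. I fixes in advance a bijection $n\mapsto(m,i)$ from $\omega$ onto $\omega\times\omega$ with $m\le n$ throughout. At move $n$ he takes the pair $(R,G)=p_{m,i}$ and plays the point $R$. As $R\in[R;G]$ and $R\in\overline{U_n}$,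 the set $U_n$ meets $[R;G]$.

To see that $\bigcup_nU_n$ is dense, put $S=\bigcup_nS_n$ and let $[B;G]$ be nonempty. The pair $(B\cap S,G\cap S)$ was treated at some move $n$, so some $[F;H]\in\mathcal B_n$ meets $[B\cap S;G\cap S]$. Since $F,H\subset S$, we get $B\cap H=(B\cap S)\cap H=\emptyset$ and $F\cap G=F\cap(G\cap S)=\emptyset$. So $F\cup B\in[F;H]\cap[B;G]\subset U_n\cap[B;G]$.

\subsection*{Between the extremes}
An Aronszajn tree still satisfies $(*)$, as we show in Section \ref{Iside}. Can I win as in the last example? Suppose the families $\mathcal B_n$ use only nodes from $T_{<\delta}$. For a finite antichain $B$ the trace $B\cap T_{<\delta}$ is no longer enough information, because a node $f\in F$ can lie below some $b\in B$ of height at least $\delta$. But $f<b$ is equivalent to $f<b|\delta$, so the missing information lies in the countable level $T_\delta$. The trouble is that $\delta$ is known only when the play is over. If, however, I knows II's strategy, he can compute a suitable $\delta$ in advance and treat the nodes of $T_\delta$ from the beginning. So no strategy of II wins.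

II would like to imitate her play on the chain. An Aronszajn tree has no uncountable branch that she could follow in all plays. Instead she can aim at one node $t$ and keep away from $[\{t\}]$ by covering only sets $[\{v\}]$ with $v<t$. For this to work, the height of $t$ should exceed everything that will occur in the play. If II knows I's strategy, she can compute such a height $\delta$ in advance. So no strategy of I wins.

\section{The moves of player II}

Let $T$ be an $\omega_1$-tree and $D(T)\subset Y\subset K_\omega(T)$. The kind of move that II made at infinity in the example of the chain is legal at a point $A\in Y$ whenever there are infinitely many nodes incomparable with all elements of $A$.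

\begin{lemma}\label{approx}
Let $A\in Y$ and let $v_0,v_1,\dots$ be distinct nodes of $T$, each incomparable with every element of $A$. Then $A\in\overline{\bigcup_n[\{v_n\}]}$.
\end{lemma}

\begin{proof}
Let $[F;G]$ be a basic neighborhood of $A$, so $F\subset A$ and $A\cap G=\emptyset$. As $G$ is finite, some $v_n$ is not in $G$. Then $F\cup\{v_n\}$ is a finite antichain disjoint from $G$, so it belongs to $[F;G]\cap[\{v_n\}]$.
\end{proof}

For $A\in Y$ put
\[
h(A)=\sup\{\mathrm{ht}(a)+1:a\in A\},
\]
with $h(\emptyset)=0$. Since $A$ is countable, $h(A)<\omega_1$. This is why $Y\subset K_\omega(T)$ is assumed; by Remark \ref{MA}, Theorem \ref{main}(1) fails for $Y=K(T)$ under $\mathrm{MA}_{\omega_1}$. The assumption $D(T)\subset Y$ enters through (\ref{nonempty}), (\ref{meet}) and the last line of the preceding proof.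

\begin{proof}[Proof of Theorem \ref{main}(2)]
Let $T$ have an uncountable chain. Its downward closure $c$ is a chain, because two elements of $c$ lie below a common element. It has at most one element on each level, so, being uncountable, it contains nodes of arbitrarily large countable height. Being downward closed, it has the form $c=\{c_\alpha:\alpha<\omega_1\}$ with $\mathrm{ht}(c_\alpha)=\alpha$. Player II answers $A\in Y$ as follows.

If $c_\beta\in A$ for some $\beta$, then II plays $U=[\{c_\beta\}]$, which contains $A$ and is disjoint from $[\{c_\alpha\}]$ for all $\alpha\ne\beta$.

If $A\cap c=\emptyset$, let $\eta=h(A)$. Each $a\in A$ is incomparable with $c_\alpha$ for all $\alpha\ge\eta$. Otherwise $a<c_\alpha$, since $\mathrm{ht}(a)<\eta\le\alpha$, and then $a\in c$. II plays $U=\bigcup_n[\{c_{\eta+n}\}]$. This is legal by Lemma \ref{approx}, and $U$ is disjoint from $[\{c_\alpha\}]$ for all $\alpha\ge\eta+\omega$.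

So for every $n$ there is $\alpha_n<\omega_1$ such that $U_n\cap[\{c_\alpha\}]=\emptyset$ whenever $\alpha>\alpha_n$. If $\sup_n\alpha_n<\alpha<\omega_1$, then the nonempty open set $[\{c_\alpha\}]$ is disjoint from $\bigcup_nU_n$, and II wins.
\end{proof}

If there is no uncountable chain, II cannot use one branch for all plays. Against a known strategy a single countable branch is enough.

\begin{proposition}\label{noI}
Let $T$ be an $\omega_1$-tree and $D(T)\subset Y\subset K_\omega(T)$. Then I has no winning strategy in $\Omega$ on $Y$.
\end{proposition}

\begin{proof}
Let $\sigma$ be a strategy of I, so I's $n$th move is $A_n=\sigma(U_0,\dots,U_{n-1})$. We restrict II to open sets of two kinds: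
\[
W_a=[\{a\}]\quad(a\in T),\qquad W_{\eta,u}=\bigcup_{n\in\omega}[\{u|(\eta+n)\}]\quad(u\in T,\ \mathrm{ht}(u)=\eta+\omega).
\]
For $\gamma<\omega_1$ let $\mathcal W_\gamma$ be the family of all $W_a$ with $\mathrm{ht}(a)<\gamma$ and all $W_{\eta,u}$ with $\mathrm{ht}(u)<\gamma$. It is countable because $T_{<\gamma}$ is countable and $\eta<\gamma$. The families $\mathcal W_\gamma$ increase with $\gamma$.

\emph{The level $\delta$.} There are only countably many finite sequences $s$ from $\mathcal W_\gamma$ that are legal sequences of II's moves against $\sigma$. Let $g(\gamma)<\omega_1$ be the supremum of $h(\sigma(s))+\omega+1$ over all of them. The function $g$ is nondecreasing. Put $\delta_0=0$, $\delta_{k+1}=\max(\delta_k+1,g(\delta_k))$ and $\delta=\sup_k\delta_k$. Then $\delta$ is a countable limit ordinal. If $\gamma<\delta$, then $\gamma\le\delta_k$ for some $k$, so $g(\gamma)\le g(\delta_k)\le\delta_{k+1}<\delta$. Since $T$ has height $\omega_1$, we can fix a node $t\in T_\delta$.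

\emph{The play.} We let II play so that each of her moves belongs to $\bigcup_{\gamma<\delta}\mathcal W_\gamma$ and is disjoint from $[\{t\}]$. Suppose her previous moves form a legal sequence $s$ of this kind. It is finite, so all its terms are in one $\mathcal W_\gamma$ with $\gamma<\delta$. Let $A=\sigma(s)$ and $\eta=h(A)$. Then $\eta+\omega<g(\gamma)<\delta$.

\emph{Case 1: some $a\in A$ satisfies $a<t$.} II plays $W_a$. It contains $A$, and it is disjoint from $[\{t\}]$ because $a<t$. Since $\mathrm{ht}(a)<\eta<\delta$ and $\delta$ is a limit, $W_a$ belongs to $\mathcal W_{\gamma'}$ for some $\gamma'<\delta$.

\emph{Case 2: no $a\in A$ satisfies $a<t$.} Let $u=t|(\eta+\omega)$ and $v_n=u|(\eta+n)=t|(\eta+n)$. II plays $W_{\eta,u}=\bigcup_n[\{v_n\}]$. It is disjoint from $[\{t\}]$ because $v_n<t$ for all $n$. Since $\mathrm{ht}(u)=\eta+\omega<\delta$, it belongs to $\mathcal W_{\gamma'}$ for some $\gamma'<\delta$. If some $a\in A$ were comparable with some $v_n$, then $\mathrm{ht}(a)<\eta\le\mathrm{ht}(v_n)$ would give $a<v_n<t$, which is excluded. So $A\in\overline{W_{\eta,u}}$ by Lemma \ref{approx}, and the move is legal.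

This defines a legal play against $\sigma$ in which $\bigcup_nU_n$ is disjoint from the nonempty open set $[\{t\}]$. II wins it, so $\sigma$ is not a winning strategy.
\end{proof}

\section{The moves of player I}\label{Iside}

That $T$ is Aronszajn is needed only for the countable chain condition. By Lemma \ref{ccc} it suffices to verify $(*)$. The following lemma is essentially due to Baumgartner, Malitz and Reinhardt. For families of singletons, $(*)$ says that every uncountable set of nodes contains two incomparable ones, that is, that there is no uncountable chain. If $(*)$ fails for a family of larger sets $S$, we have to select one node from each of uncountably many $S$ so that the selected nodes form a chain; an ultrafilter makes the selection coherent.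

\begin{lemma}\label{bmr}
Every Aronszajn tree $T$ satisfies $(*)$.
\end{lemma}

\begin{proof}
Let $W$ be an uncountable family of pairwise disjoint nonempty finite subsets of $T$. Passing to an uncountable subfamily, we may assume that all its members have the same size $m$, and we enumerate $S=\{S(1),\dots,S(m)\}$ for $S\in W$. Suppose that for all distinct $S,S'\in W$ some element of $S$ is comparable with some element of $S'$. This is also true for $S=S'$, since a node is comparable with itself.

Let $\mathcal U$ be an ultrafilter on $W$ that contains all subsets of $W$ with countable complement. Every member of $\mathcal U$ is uncountable. For $x\in T$ and $1\le k\le m$ let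
\[
W_{x,k}=\{S'\in W:x\mbox{ is comparable with }S'(k)\}.
\]
For each $S\in W$ the finite union of the sets $W_{x,k}$ with $x\in S$, $1\le k\le m$, is all of $W$. Hence we can pick $x_S\in S$ and $k_S$ with $W_{x_S,k_S}\in\mathcal U$. There is $k$ such that $W'=\{S\in W:k_S=k\}$ is uncountable.

Let $S_1,S_2\in W'$. The set $W_{x_{S_1},k}\cap W_{x_{S_2},k}$ is in $\mathcal U$, so it is uncountable. The nodes $S'(k)$ for $S'$ in this set are distinct, and only countably many nodes have height at most $\max(\mathrm{ht}(x_{S_1}),\mathrm{ht}(x_{S_2}))$. So for some $S'$ in this set, $S'(k)$ has larger height than $x_{S_1}$ and $x_{S_2}$. As it is comparable with both, $x_{S_1},x_{S_2}<S'(k)$, and hence $x_{S_1}$ and $x_{S_2}$ are comparable.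

The nodes $x_S$, $S\in W'$, are distinct because the sets $S$ are disjoint. They form an uncountable chain, which contradicts the assumption that $T$ is Aronszajn.
\end{proof}

\begin{proposition}\label{noII}
Let $T$ be an Aronszajn tree and $D(T)\subset Y\subset K_\omega(T)$. Then II has no winning strategy in $\Omega$ on $Y$.
\end{proposition}

\begin{proof}
Let $\tau$ be a strategy of II, so $A_n\in\overline{\tau(A_0,\dots,A_n)}$. By Lemmas \ref{ccc} and \ref{bmr}, $Y$ is ccc. We restrict I to countably many positions, take $\delta$ above all nodes that describe II's answers there, and let I treat all relevant pairs from $T_{\le\delta}$ one by one.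

\emph{Countably many positions suffice.} For each finite sequence $s$ of points of $Y$, the set $\bigcup_{A\in Y}\tau(s^{\frown}A)$ is dense, because its closure contains every $A\in Y$. By Lemma \ref{subfamily} there is a countable $C(s)\subset Y$ such that $\bigcup_{A\in C(s)}\tau(s^{\frown}A)$ is dense in $Y$. Let $\mathcal S$ be the smallest set of finite sequences that contains the empty sequence and contains $s^{\frown}A$ whenever $s\in\mathcal S$ and $A\in C(s)$. It is countable.

\emph{The level $\delta$.} For each nonempty $s\in\mathcal S$, Lemma \ref{subfamily}, applied to the family of all nonempty basic sets contained in $\tau(s)$, gives a countable family $\mathcal B(s)$ of nonempty basic sets $[F;H]\subset\tau(s)$ whose union is dense in $\tau(s)$. Choose $\delta<\omega_1$ such that $F\cup H\subset T_{<\delta}$ for every $[F;H]$ in every $\mathcal B(s)$. Since $T_{\le\delta}$ is countable, there is a list $(R_n,G_n)_{n\in\omega}$, possibly with repetitions, of all pairs $(R,G)$ such that $R$ is a finite antichain in $T_{\le\delta}$, $G$ is a finite subset of $T_{<\delta}$ and $R\cap G=\emptyset$.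

\emph{The play.} Let $s_0$ be the empty sequence. Given $s_n\in\mathcal S$, the open set $[R_n;G_n]$, which is nonempty by (\ref{nonempty}), meets the dense set $\bigcup_{A\in C(s_n)}\tau(s_n^{\frown}A)$. So I can play a point $A_n\in C(s_n)$ with $\tau(s_n^{\frown}A_n)\cap[R_n;G_n]\ne\emptyset$. Put $s_{n+1}=s_n^{\frown}A_n\in\mathcal S$. We claim that $\bigcup_n\tau(s_{n+1})$ is dense in $Y$, so that I wins this play and $\tau$ is not winning.

\emph{Density.} Let $[B;G]$ be a nonempty basic set, so $B$ is a finite antichain disjoint from $G$. Put
\[
R=(B\cap T_{<\delta})\cup\{b|\delta:b\in B,\ \mathrm{ht}(b)\ge\delta\},\qquad G'=G\cap T_{<\delta}.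
\]
The set $R$ is an antichain. Its part in $T_{<\delta}$ is contained in $B$, and its part in $T_\delta$ lies on one level. If $a\in B\cap T_{<\delta}$ were comparable with $b|\delta$, where $b\in B$ and $\mathrm{ht}(b)\ge\delta$, then $a<b|\delta\le b$, which is impossible because $B$ is an antichain. Moreover, $R\cap G'\subset B\cap G=\emptyset$, since $R\cap T_{<\delta}\subset B$. Hence $(R,G')=(R_n,G_n)$ for some $n$.

Since $\tau(s_{n+1})\cap[R;G']$ is nonempty and open, it meets some $[F;H]\in\mathcal B(s_{n+1})$. By (\ref{meet}), $F\cup R$ is an antichain disjoint from $H\cup G'$. We check that $F\cup B$ is an antichain disjoint from $H\cup G$.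

Let $f\in F$ and $b\in B$. If $\mathrm{ht}(b)<\delta$, then $b\in R$, so $f$ and $b$ are equal or incomparable. If $\mathrm{ht}(b)\ge\delta$ and $f,b$ were comparable, then $\mathrm{ht}(f)<\delta$ would imply $f<b|\delta\in R$, which is impossible because $F\cup R$ is an antichain. As $F$ and $B$ are antichains, so is $F\cup B$.

Since $H\subset T_{<\delta}$, we have $B\cap H=(B\cap T_{<\delta})\cap H\subset R\cap H=\emptyset$, and $F\cap H=\emptyset$. Since $F\subset T_{<\delta}$, we have $F\cap G=F\cap G'=\emptyset$, and $B\cap G=\emptyset$.

By (\ref{meet}), $[F;H]\cap[B;G]\neq\emptyset$. As $[F;H]\subset\tau(s_{n+1})$, the set $\tau(s_{n+1})$ meets $[B;G]$.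
\end{proof}

Propositions \ref{noI} and \ref{noII} give Theorem \ref{main}(1). Part (2) was proved in the preceding section, and the final statement of the theorem follows from the two parts.

\section{Complements}

\subsection*{The stricter rule}
Let $\theta$ be the game with the same winning condition in which II must choose $U_n$ with $x_n\in U_n$. A winning strategy of I in $\Omega$ is also winning in $\theta$. On our spaces I can win $\theta$ even though he has no winning strategy in $\Omega$.

\begin{proposition}\label{theta}
For every tree $T$, player I has a winning strategy in $\theta$ on $D(T)$, and can even ensure $\bigcup_nU_n=D(T)$. So if $T$ is Aronszajn, then on $D(T)$ the game $\theta$ is won by I while $\Omega$ is undetermined.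
\end{proposition}

\begin{proof}
For $F\in D(T)$ and $k\in\omega$ let $E(F,k)=\{A\in D(T):F\subset A,\ |A\setminus F|\le k\}$. We show by induction on $k$ that, from any position and for every $F$, player I can force II's answers to cover $E(F,k)$ after finitely many further moves. I plays $F$. The answer contains a basic neighborhood $[F';G]$ of $F$, where $F'\subset F$ and $F\cap G=\emptyset$, and hence contains $[F;G]$. If $k=0$, then $E(F,0)=\{F\}$ is covered. If $k>0$, then every $A\in E(F,k)$ not yet covered contains some $g\in G$. For this $g$ the set $F\cup\{g\}$ is an antichain and $A\in E(F\cup\{g\},k-1)$. By the induction hypothesis I can cover the finitely many sets $E(F\cup\{g\},k-1)$, where $g\in G$ and $F\cup\{g\}$ is an antichain, one after another.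

Since $D(T)=\bigcup_kE(\emptyset,k)$, player I wins by covering $E(\emptyset,k)$ for $k=0,1,2,\dots$ in turn. The last statement follows from Corollary \ref{answer}.
\end{proof}

\subsection*{Compact spaces}
Our space is $\sigma$-compact. Compact examples exist under additional hypotheses. A Suslin tree is a tree of height $\omega_1$ with no uncountable chain and no uncountable antichain. The cardinal $\mathrm{cov}(\mathcal M)$ is the least number of meager sets that cover $2^\omega$.

\begin{proposition}\label{compact}
If there is a Suslin tree, or if $\omega_1<\mathrm{cov}(\mathcal M)$, then there is a compact space on which $\Omega$ is undetermined.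
\end{proposition}

\begin{proof}
Let $T$ be a Suslin tree. Its levels are antichains, hence countable, so $T$ is Aronszajn. All its antichains are countable, so $K(T)=K_\omega(T)$ is compact, and Theorem \ref{main}(1) applies to $Y=K(T)$.

Now let $\omega_1<\mathrm{cov}(\mathcal M)$, and let $X=\beta\omega_1$ be the Stone--\v{C}ech compactification of the discrete space $\omega_1$. Recall that the points of $\omega_1$ are isolated in $X$ and form a dense set, that maps from $\omega_1$ to compact spaces extend continuously to $X$, and that $X$ is extremally disconnected: closures of open sets are open.

\emph{I has no winning strategy.} Let $e:\omega_1\to2^\omega$ be injective, with continuous extension $\tilde e:X\to2^\omega$. For a finite binary sequence $r$ let $N_r=\{p\in X:r\subset\tilde e(p)\}$, a clopen set. Let $\sigma$ be a strategy of I. There are only countably many legal finite sequences $s$ of II's moves against $\sigma$ that consist of sets $N_r$. As $e$ is injective, there is $\alpha<\omega_1$ with $e(\alpha)\ne\tilde e(\sigma(s))$ for all these $s$. Player II always answers $p=\sigma(s)$ with some $N_r$ such that $r\subset\tilde e(p)$ and $r\not\subset e(\alpha)$. Then $p\in N_r$ and $\alpha\notin N_r$. In the end the nonempty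 open set $\{\alpha\}$ has been missed.

\emph{II has no winning strategy.} Let $\tau$ be a strategy of II. We restrict I to finitely many moves in each position and show that a sufficiently generic sequence of such moves beats $\tau$. For each finite sequence $s$ of points of $X$, the sets $\overline{\tau(s^{\frown}p)}$, $p\in X$, are open, and $p\in\overline{\tau(s^{\frown}p)}$. By compactness there is a finite nonempty $C(s)\subset X$ such that the sets $\overline{\tau(s^{\frown}p)}$, $p\in C(s)$, cover $X$. An isolated point in the closure of a set belongs to the set. Hence
\begin{equation}\label{alpha}
\mbox{for every }\alpha<\omega_1\mbox{ there is }p\in C(s)\mbox{ with }\alpha\in\tau(s^{\frown}p).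
\end{equation}
Let $\mathcal S$ be the smallest set of finite sequences that contains the empty sequence and contains $s^{\frown}p$ whenever $s\in\mathcal S$ and $p\in C(s)$. Let $Z$ be the set of infinite sequences all of whose finite initial segments are in $\mathcal S$, with the topology whose basic sets consist of all $z\in Z$ extending a given $s\in\mathcal S$. Since $\mathcal S$ is countable and finitely branching and every $s\in\mathcal S$ has a proper extension in $\mathcal S$, the space $Z$ is nonempty, compact, metrizable and zero-dimensional, and all these basic sets are nonempty.

For $\alpha<\omega_1$ let $O_\alpha$ be the set of all $z\in Z$ such that $\alpha\in\tau(s)$ for some nonempty finite initial segment $s$ of $z$. This set is open, and by (\ref{alpha}) it is dense. We claim that $\bigcap_{\alpha<\omega_1}O_\alpha\ne\emptyset$. If $Z$ has an isolated point, it belongs to every dense set. If $Z$ has no isolated points, then $Z$ is homeomorphic to $2^\omega$, as is every nonempty compact metrizable zero-dimensional space without isolated points. Since $\omega_1<\mathrm{cov}(\mathcal M)$, the $\omega_1$ nowhere dense sets $Z\setminus O_\alpha$ do not cover $Z$.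

Let $z\in\bigcap_{\alpha<\omega_1}O_\alpha$. If I plays the terms of $z$ against $\tau$, then the answers of II cover the dense set $\omega_1$, and I wins. So $\tau$ is not winning.
\end{proof}

\begin{remark}\label{MA}
We do not claim a compact example in ZFC. The space $K(T)$ need not be one. Assume $\mathrm{MA}_{\omega_1}$ and let $T$ be an Aronszajn tree. By Lemmas \ref{ccc} and \ref{bmr}, $K(T)$ is a ccc compact space, and the sets $[F;G]$ form a base of size $\omega_1$. It is a standard consequence of $\mathrm{MA}_{\omega_1}$ that such a space is separable. So I wins on $K(T)$ by playing a countable dense set.
\end{remark}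

\begin{thebibliography}{1}
\bibitem{game} \emph{Some new versions of an old game}, \verb|http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf|.
\end{thebibliography}
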